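# Loops with invariant uniformities on both sides are Lie loops

## 1. Topological loops, and what happens on the real line

A loop is a group without associativity. The question of this lecture, posed as a conjecture in connection with the paper "Lie Loops With Invariant Uniformities", asks when such an object, given only topologically, is automatically analytic. We fix the notions first.

**Definition (topological loop).** A topological loop is a Hausdorff space $L$ with a continuous product $(x,y)\mapsto xy$ and an identity element $1$ such that, for all $a,b\in L$, each of the equations $ax=b$ and $ya=b$ has a unique solution, written $x=a^{(-1)}b$ and $y=ba^{(-1)}$, and such that both divisions $(a,b)\mapsto a^{(-1)}b$ and $(a,b)\mapsto ba^{(-1)}$ are continuous.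

Put $R_x(y)=yx$ and $L_x(y)=xy$. These right and left translations are homeomorphisms of $L$, and $R_y^{-1}(x)=xy^{(-1)}$, $L_x^{-1}(y)=x^{(-1)}y$. Let $G_R$ be the group of homeomorphisms generated by all $R_z$, and $G_L$ the group generated by all $L_z$. Both act transitively, since $R_z(1)=z=L_z(1)$.

*Example.* Every topological group is a topological loop. A nonassociative example is the sphere $S^7$ of unit octonions. Since $(xz)\bar z=x=\bar z(zx)$ for $|z|=1$, we have $R_z^{-1}=R_{\bar z}$ and $L_z^{-1}=L_{\bar z}$, so divisions exist and are continuous. Since $|xz|=|x||z|$, all translations are restrictions of orthogonal maps of $\mathbb R^8$. Their determinant depends continuously on $z\in S^7$, a connected space, and is $1$ at $z=1$. So all translations lie in $SO(8)$.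

**Definition (invariant uniformity).** Recall that a uniformity $\mathcal U$ on $L$ is a filter of subsets of $L\times L$ (entourages), each containing the diagonal, closed under inversion, and such that each $U\in\mathcal U$ contains $V\circ V$ for some $V\in\mathcal U$. Write $U[x]=\{y:(x,y)\in U\}$ and $U[C]=\bigcup_{x\in C}U[x]$. The uniformity is compatible with the topology if the sets $U[x]$, $U\in\mathcal U$, form a neighborhood base at each $x$. A right invariant uniformity on $L$ is a compatible uniformity such that for every $U\in\mathcal U$ there is $V\in\mathcal U$ with
$$(x,y)\in V\ \Longrightarrow\ (g(x),g(y))\in U\quad\text{for all } g\in G_R .$$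
A left invariant uniformity is defined in the same way with $G_L$ instead of $G_R$.

We use two standard facts: the open symmetric entourages form a base of $\mathcal U$, and $\overline B\subseteq B\circ B\circ B=B^3$ for symmetric $B$.

*Example.* If a metric $\rho$ inducing the topology is preserved by all $R_z$, then the uniformity of $\rho$ is right invariant. So the octonion loop $S^7$ has a uniformity invariant on both sides. In a topological group the sets $\{(x,y):xy^{-1}\in O\}$, $O$ a neighborhood of $1$, form the base of a right invariant uniformity; with $x^{-1}y$ one gets a left invariant one.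

**Definition (Lie loop).** A Lie loop $(L,A)$ is a connected topological loop which is a manifold and has a (real) analytic structure $A$ such that $(x,y)\mapsto xy$, $(x,y)\mapsto xy^{(-1)}$ and $(x,y)\mapsto x^{(-1)}y$ are analytic maps $L\times L\to L$.

Here is the easy case. On the line, one invariant uniformity suffices, and the loop is even a group.

**Proposition 1.** Let $L$ be a topological loop homeomorphic to $\mathbb R$ which has a right invariant uniformity. Then $L$ is isomorphic, as a topological loop, to $(\mathbb R,+)$. In particular it is a Lie loop.

*Proof.* We take $L=\mathbb R$ as a space, with its order, and write $e$ for the identity element of the loop in this proof.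

**Step 1: translations are increasing.** Fix $a<b$. The sets $\{x:xa<xb\}$ and $\{x:xa>xb\}$ are open, disjoint, and cover $L$, because $xa\ne xb$. The first contains $e$, and $L$ is connected, so $xa<xb$ for all $x$. Thus every $L_x$ is increasing, and by the same argument every $R_x$ is. Hence every $h\in G_R$ is an increasing homeomorphism.

**Step 2: an element of $G_R$ with a fixed point is the identity.** This is where invariance is used. Suppose $h\in G_R$ has a fixed point and $h(x)\neq x$. Let $J$ be the component of $\{t:h(t)\ne t\}$ containing $x$. It is an open interval, not all of $\mathbb R$, so it has a finite endpoint $p$, and $h(p)=p$. Reversing the order if necessary, let $p$ be the left endpoint. Since $h$ is increasing and fixes the finite endpoints of $J$, $h(J)=J$. On $J$ the sign of $h(t)-t$ is constant; replacing $h$ by $h^{-1}$ if necessary, it is positive. For $t\in J$ the sequence $h^n(t)$ increases and has no limit in $J$, because such a limit would be fixed. So $h^n(t)>x$ for large $n$. Now choose $U\in\mathcal U$ with $U[p]\subseteq(-\infty,x)$, then $V$ for this $U$ as in the definition, and $t\in J\cap V[p]$. We get $(p,h^n(t))=(h^n(p),h^n(t))\in U$,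 so $h^n(t)<x$ for all $n$, a contradiction.

**Step 3: associativity.** Both $R_yR_x$ and $R_{xy}$ send $e$ to $xy$. So $R_{xy}^{-1}R_yR_x$ fixes $e$, and by Step 2 it is the identity. This says $(wx)y=w(xy)$ for all $w$.

**Step 4: identifying the group.** By Step 1, $L$ is an ordered group. It is Archimedean: if $a>e$ and the increasing sequence $a^n$ were bounded, it would have a limit $c$ with $c=ca$, so $a=e$. By Hölder's theorem there is an injective order-preserving homomorphism $\varphi:L\to(\mathbb R,+)$. Its image is a nontrivial subgroup which is not cyclic, since the order of $L$ is dense; hence it is dense in $\mathbb R$. Given $r\in\mathbb R$, let $x_0=\sup\{x:\varphi(x)<r\}$. If $\varphi(x_0)\neq r$, density gives $x_1$ with $\varphi(x_1)$ strictly between $\varphi(x_0)$ and $r$, which contradicts the choice of $x_0$ in either case. So $\varphi$ is an order isomorphism, hence a homeomorphism. $\square$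

What changes in general? The decisive point was Step 2: the group generated by the right translations acts with trivial stabilizers, because on a line there is no room to rotate. The elements $R_{xy}^{-1}R_yR_x$ always fix $1$, and they are all trivial exactly when $L$ is associative. So a genuine loop has nontrivial stabilizers, as for $S^7$. Three things must then be replaced:

1. The group $G_R$ is a bare group of homeomorphisms. We need a topological group with controlled stabilizers.
2. We need this group to be a Lie group, so that $L$ becomes a homogeneous space of a Lie group and gets an analytic structure.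
3. We need the multiplication to be analytic for that structure. For a group this is automatic. For a loop it is not, as the next section shows.

## 2. The theorems, and a loop on $\mathbb C\times\mathbb R$ with a kink

"Finite-dimensional" refers to covering dimension; small or large inductive dimension works equally well. We use only that compact subsets of $L$ have dimension $\le\dim L$ and that $\dim[-1,1]^d=d$. A map into a Banach space is analytic if in local charts it is given by absolutely convergent power series.

**Definition (admissible, right-uniform, left-uniform).** A topological loop is admissible if it is connected, locally connected, locally compact and finite-dimensional. It is right-uniform (left-uniform) if it has a right (left) invariant uniformity.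

The conjecture says that an admissible loop which has both invariant uniformities is a Lie loop. It is true.

**Theorem A.** An admissible loop that is both right-uniform and left-uniform is a Lie loop.

**Theorem B.**

1. The analytic structure in Theorem A is the only one making $L$ a Lie loop.
2. Let $L,L'$ be as in Theorem A and let $\alpha,\beta,\gamma:L\to L'$ be continuous with $\alpha(x)\beta(y)=\gamma(xy)$. Then $\alpha,\beta,\gamma$ are analytic. In particular continuous homomorphisms are analytic.
3. For a topological loop $L$ the following are equivalent: (a) $L$ is admissible, right-uniform and left-uniform; (b) $L$ is a Lie loop for some analytic structure carrying analytic Riemannian metrics $g_R,g_L$ such that all $R_z$ are $g_R$-isometries and all $L_z$ are $g_L$-isometries.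
4. Neither one-sided hypothesis can be dropped: there is a right-uniform loop on $\mathbb R^3$ which is not a Lie loop for any analytic structure. Local connectedness and finite-dimensionality cannot be dropped either.

Throughout, $L^{op}$ is the opposite loop, with product $x\circ y=yx$. Its right translations are the left translations of $L$, so every one-sided statement has a mirror image.

Besides textbook facts, three published results are used.

- Yamabe (1953; Montgomery–Zippin, Thm 4.6): each neighborhood of $e$ in a connected locally compact group $G$ contains a compact normal subgroup $N$ with $G/N$ a Lie group.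
- Gleason (1950): a free action of a compact Lie group on a completely regular space is a locally trivial principal bundle over the orbit space.
- Nelson (Analytic vectors, Ann. of Math. 70 (1959), Thm 4; also Gårding 1960): for a strongly continuous representation $U$ of a Lie group on a Banach space, the vectors $v$ for which $g\mapsto U(g)v$ is analytic are dense.

**The one-sided attempt and where it stops.** The natural plan is this: use the right invariant uniformity to complete $G_R$ to a Lie group $G$ acting on $L$ with compact stabilizer $H$ of $1$, and give $L=G/H$ its analytic structure $A_R$. This will work, and each map $x\mapsto xy=R_y(x)$ is then analytic. What is missing is any control of how $R_y$ depends on $y$. Here is a loop where that fails. On $L=\mathbb C\times\mathbb R$ put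
$$(z,s)(z',s')=\big(e^{i|s'|}z+z',\ s+s'\big).\tag{1}$$
The identity is $(0,0)$. The solution of $(z,s)(z',s')=(z'',s'')$ for $(z',s')$ is $s'=s''-s$, $z'=z''-e^{i|s'|}z$; for $(z,s)$ it is $s=s''-s'$, $z=e^{-i|s'|}(z''-z')$. Both are continuous, so this is a topological loop, and it is admissible. Every right translation is a Euclidean isometry, so it is right-uniform.

The group $G_R$ contains the translations $R_{(a,0)}:(z,s)\mapsto(z+a,s)$, the maps $R_{(0,r)}:(z,s)\mapsto(e^{i|r|}z,s+r)$, and $R_{(0,r)}R_{(0,-r)}:(z,s)\mapsto(e^{2i|r|}z,s)$, hence all rotations of $\mathbb C$. So $G_R$ consists of all maps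
$$(z,s)\mapsto(e^{i\varphi}z+a,\ s+r).\tag{2}$$
It is closed under pointwise limits: the values at $(0,0)$ determine $a,r$, and those at $(1,0)$ then determine $e^{i\varphi}$. It is a Lie group, the stabilizer of $(0,0)$ is the rotation group, and because the translations give a global analytic section, $A_R$ is the standard structure of $\mathbb C\times\mathbb R$. But $(1,0)(0,s')=(e^{i|s'|},s')$ is not differentiable at $s'=0$. So multiplication is not analytic for $A_R$, although each right translation is. (Section 9 rules out every other analytic structure.)

This loop is not left-uniform, as one sees directly. The map $L_{(0,a)}L_{(z,0)}L_{(0,-a)}$ is $(z',s')\mapsto(z'+e^{i|s'-a|}z,s')$. Take $0<a$ and $t\in\mathbb R$. Composing the map $(z',s')\mapsto (z'+te^{i|s'|},s')$ with the one with $z=-te^{-ia}$ we get $g_t\in G_L$ with $g_t(0,0)=(0,0)$ and $g_t(0,s')=(2it\sin s',s')$ for $0<s'<a$. Letting $t\to\infty$ with $s'$ fixed and small contradicts uniform equicontinuity at $(0,0)$.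

**What the left side offers.** If $L$ is also left-uniform we get a second Lie group $K$, the completion of $G_L$, and a second analytic structure $A_L$ for which all $y\mapsto xy=L_x(y)$ are analytic. If $A_R=A_L$, then multiplication is analytic in each variable separately. Two obstacles remain. First, the identity map $(L,A_L)\to(L,A_R)$ is not equivariant under any evident group, so nothing obvious makes it analytic. Second, continuous and separately analytic does not imply analytic: $x^2y/(x^2+y^2)$, extended by $0$ at the origin, is continuous since its absolute value is at most $|y|$, and analytic in each variable, but it is homogeneous of degree $1$ and not linear, so it is not differentiable at the origin. Sections 5 and 6 remove the first obstacle, Section 7 the second.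

## 3. A locally compact group with compact stabilizers

In this section $L$ is an admissible loop with right invariant uniformity $\mathcal U$, and $\Gamma=G_R$.

**Proposition 2.** Let $G$ be the closure of $\Gamma$ in $L^L$ with the topology of pointwise convergence. Then $G$ is a connected, locally compact Hausdorff topological group of homeomorphisms of $L$, the action $G\times L\to L$ is continuous, and $\omega:G\to L$, $\omega(g)=g(1)$, is a proper surjection. The stabilizer $H$ of $1$ is compact, and $G/H\to L$ is a homeomorphism. Moreover $y\mapsto R_y$ is continuous $L\to G$.

*Proof.*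

**Step 1: invariant entourages, so that $\Gamma$ moves neighborhoods rigidly.** Given $U\in\mathcal U$, choose an open symmetric $V\in\mathcal U$ with $gV\subseteq U$ for all $g\in\Gamma$, where $gV=\{(gx,gy):(x,y)\in V\}$. Then $\bigcup_{g\in\Gamma}gV\subseteq U$ is open (each $g\times g$ is a homeomorphism), symmetric, $\Gamma$-invariant, and an entourage because it contains $V$. So the open symmetric $\Gamma$-invariant entourages form a base $\mathcal B$ of $\mathcal U$. For $B\in\mathcal B$ and $g\in\Gamma$ we have $gB[x]=B[gx]$.

**Step 2: exhausting $L$ by relatively compact sets of uniform shape.** Choose $W_0\in\mathcal B$ with $W_0[1]$ relatively compact. By transitivity and Step 1, all $W_0[x]$ are relatively compact. Choose $W\in\mathcal B$ with $W\circ W\subseteq W_0$. If $C$ is compact, cover it by $W[c_1],\dots,W[c_r]$; then $W[C]\subseteq\bigcup_iW_0[c_i]$ is relatively compact. By induction all $W^n[1]$ are open and relatively compact. They increase. Their union is open, and it is closed: if $x$ is in the closure, $W[x]$ meets some $W^n[1]$, so $x\in W^{n+1}[1]$ by symmetry. As $L$ is connected, the union is $L$. Hence $L$ is $\sigma$-compact and each compact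 set lies in some $W^m[1]$.

**Step 3: equicontinuity of $G$.** If $g\in G$ and $(x,y)\in B\in\mathcal B$, then $(gx,gy)$ is a limit of points $(\gamma_ix,\gamma_iy)\in B$, so $(gx,gy)\in\overline B\subseteq B^3$. Therefore for each $B\in\mathcal B$ there is $B'\in\mathcal B$ with $gB'\subseteq B$ for all $g\in G$ (take $B'^3\subseteq B$). In particular every $g\in G$ is continuous.

**Step 4: compactness.** We show:
$$\text{for compact } C\subseteq L \text{ the set } \{g\in G:g(1)\in C\} \text{ is compact.}\tag{3}$$
Let $C\subseteq W^m[1]$, $x\in W^n[1]$, $g\in G$, $g(1)\in C$, and $g=\lim\gamma_i$ with $\gamma_i\in\Gamma$. Eventually $\gamma_i(1)$ lies in the open set $W^m[1]$. Since $(1,x)\in W^n$, also $(\gamma_i(1),\gamma_i(x))\in W^n$, so $\gamma_i(x)\in W^{n+m}[1]$ and $g(x)\in\overline{W^{n+m}[1]}$, which is compact. So the set in (3) is contained in a product of compact sets, one for each $x\in L$. It is closed in $L^L$, hence compact by Tychonoff's theorem.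

**Step 5: joint continuity of action and composition.** Let $g_i\to g$ in $G$ and $x_i\to x$ in $L$ (nets). Given $B$, take $B'$ from Step 3. Eventually $(x_i,x)\in B'$, so $(g_ix_i,g_ix)\in B$, while $g_ix\to gx$. Hence $g_ix_i\to gx$: the action map is continuous. If $h_i\to h$ in $G$, take $x_i=h_iy$ to get $g_ih_iy\to ghy$ for each $y$. Applied to nets from $\Gamma$ (indexed by a product of directed sets) this shows $gh\in G$; in general it shows that composition is jointly continuous on $G$.

**Step 6: inverses exist in $G$.** Let $\Gamma\ni\gamma_i\to g$ and $x_0=g(1)\in W^n[1]$. Eventually $(\gamma_i(1),x_0)\in W$; applying $\gamma_i^{-1}$ gives $(1,\gamma_i^{-1}x_0)\in W$. Applying $\gamma_i^{-1}$ to $(1,x_0)\in W^n$ gives $(\gamma_i^{-1}1,\gamma_i^{-1}x_0)\in W^n$. Hence $\gamma_i^{-1}(1)\in W^{n+1}[1]$. By (3) a subnet of $\gamma_i^{-1}$ converges to some $h\in G$, and by Step 5, $gh=hg=\mathrm{id}$. So $G$ is a group of homeomorphisms.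

**Step 7: inversion is continuous.** Let $g_i\to g$ in $G$, $x\in L$, $B\in\mathcal B$, and $B'$ as in Step 3. Since $g_ig^{-1}x\to x$, eventually $(g_ig^{-1}x,x)\in B'$; applying $g_i^{-1}\in G$ gives $(g^{-1}x,g_i^{-1}x)\in B$. So $g_i^{-1}\to g^{-1}$.

**Step 8: the remaining assertions.** $G$ is Hausdorff as a subspace of $L^L$. By (3) with $C$ a compact neighborhood of $1$, it is locally compact. By (3), $\omega$ is proper; it is continuous, surjective since $\omega(R_z)=z$, and closed because a proper map into a locally compact Hausdorff space is closed. So $H=\omega^{-1}(1)$ is compact and the continuous bijection $G/H\to L$ is closed, hence a homeomorphism. The map $y\mapsto R_y$ is continuous because $y\mapsto xy$ is continuous for each $x$. Its image is connected and contains $R_1=\mathrm{id}$, so it lies in the identity component of $G$. This component is a closed subgroup, so it contains $\Gamma$ and then its closure $G$. $\square$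

Note that $G$ acts effectively on $L$, since its elements are maps of $L$.

## 4. No small subgroups: $G$ is a Lie group

Keep the notation. Let $\mathcal N$ be the set of compact normal subgroups $N$ of $G$ with $G/N$ a Lie group. By Yamabe's theorem every neighborhood of $e$ contains a member of $\mathcal N$, so $\bigcap\mathcal N=\{e\}$. Also $\mathcal N$ is closed under finite intersections: the homomorphism $G/(N\cap N')\to G/N\times G/N'$ is continuous, injective, and proper because $G\to G/N$ is proper, so it is a closed embedding, and closed subgroups of Lie groups are Lie groups. Put $I=[-1,1]$.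

The aim is to show that a small $N\in\mathcal N$ is trivial. The plan is to prove that near $1$ the space $L$ looks like $\Omega\times I^d$ with $\Omega=N_0\cdot 1$ compact and totally disconnected. Local connectedness then makes $\Omega$ finite. To produce the $I^d$ directions we must lift cubes from Lie quotients to $G$.

**Lemma 3.** If $N\in\mathcal N$ and $c:I^d\to G/N$ is continuous with $c(0)=N$, there is a continuous lift $\delta:I^d\to G$ of $c$ with $\delta(0)=e$.

*Proof.* Consider pairs $(M,c_M)$ where $M\subseteq N$ is a compact normal subgroup of $G$ and $c_M:I^d\to G/M$ is a continuous lift of $c$. Let $(M,c_M)\le(M',c_{M'})$ mean that $M'\subseteq M$ and $c_{M'}$ lifts $c_M$. We apply Zorn's lemma.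

**Step 1: chains have upper bounds.** The pair $(N,c)$ bounds the empty chain. Let $(M_i,c_i)$ be a nonempty chain and $M=\bigcap M_i$. For $t\in I^d$ the cosets $c_i(t)\subseteq G$ are nonempty, compact and nested, so they have a common element $g$; then $c_i(t)=gM_i$, and the intersection of these cosets is $gM$. Put $c_\infty(t)=gM$. It lifts all $c_i$. It is continuous: fix an index $i_0$. The preimage $Q$ of the compact set $c_{i_0}(I^d)$ under $G/M\to G/M_{i_0}$ is compact, because the kernel $M_{i_0}/M$ is compact, and $c_\infty$ takes values in $Q$. The maps $G/M\to G/M_i$ jointly separate points, so the compact space $Q$ embeds in $\prod_iG/M_i$. The coordinates of $c_\infty$ in this product are the continuous maps $c_i$. So $(M,c_\infty)$ is an upper bound.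

**Step 2: a maximal pair has $M=\{e\}$.** Let $(M,c_M)$ be maximal and suppose $M\neq\{e\}$. Choose $N'\in\mathcal N$ with $M\not\subseteq N'$ and put $M'=M\cap N'$, a compact normal subgroup of $G$ strictly smaller than $M$. The compact group $M/M'$ injects continuously into the Lie group $G/N'$, so it is a compact Lie group. It acts freely by right multiplication on the topological group $G/M'$, which is completely regular, with orbit space $G/M$. By Gleason's theorem $G/M'\to G/M$ is a locally trivial principal bundle. Its pullback under $c_M$ to the compact contractible space $I^d$ is trivial, so it has a section, that is, $c_M$ lifts to $G/M'$. This contradicts maximality.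

**Step 3: normalization.** We now have a lift $\delta:I^d\to G$ of $c$. Since $c(0)=N$, $\delta(0)\in N$, and $t\mapsto\delta(t)\delta(0)^{-1}$ is again a lift of $c$, with value $e$ at $0$. $\square$

**Proposition 4.** $G$ is a Lie group.

*Proof.* For $N\in\mathcal N$ let $L_N=G/NH$. Under $L=G/H$ the fibre over $gNH$ is $gN\cdot1=Ng\cdot1$, so the points of $L_N$ are the $N$-orbits in $L$. As $NH/N$ is a compact subgroup of the Lie group $G/N$, $L_N$ is a homogeneous space of $G/N$, hence a manifold. Let $d_N$ be its dimension and $o_N$ its base point.

**Step 1: $d_N\le\dim L$.** Let $X_1,\dots,X_{d_N}$ span a complement of the Lie algebra of $NH/N$ in that of $G/N$. For small $\varepsilon>0$ the map $c(t)=\exp(\varepsilon\sum t_iX_i)$, $t\in I^{d_N}$, has $c(0)=N$, and $t\mapsto c(t)o_N$ is a homeomorphism onto a compact neighborhood $D$ of $o_N$. Let $\delta$ be a lift of $c$ as in Lemma 3. The map $t\mapsto\delta(t)1\in L$ is injective, because it is so after projection to $L_N$. So $I^{d_N}$ embeds in $L$, and $d_N\le\dim L<\infty$.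

**Step 2: choosing $N_0$, and $\Omega$ is totally disconnected.** By Step 1 choose $N_0\in\mathcal N$ with $d:=d_{N_0}$ maximal. If $N\in\mathcal N$ and $N\subseteq N_0$, then $L_N\to L_{N_0}$ is a surjective submersion (both are homogeneous spaces of $G/N$), so $d_N\ge d$ and hence $d_N=d$. Its fibre $N_0H/NH$ over the base point is then discrete, and it is compact, so it is finite. Let $\Omega=N_0\cdot1\subseteq L$, a compact set. Its image in $L_N$ is $N_0H/NH$, which is finite. The map $L\to\prod_{N\subseteq N_0}L_N$ is injective: if $y=n_Nx$ with $n_N\in N$ for arbitrarily small $N$, then $n_N\to e$ and $y=x$. So the compact set $\Omega$ embeds in a product of finite discrete spaces and is totally disconnected.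

**Step 3: local product structure, so that $\Omega$ is finite.** Take $c,D,\delta$ as in Step 1 for $N_0$, and let $\pi:L\to L_{N_0}$ be the projection. The map
$$\Omega\times I^d\to L,\qquad(\xi,t)\mapsto\delta(t)\xi$$
is continuous. It is injective: $\pi(\delta(t)\xi)=c(t)o_{N_0}$ determines $t$, and then $\xi$ is determined. Its image is $\pi^{-1}(D)$, because
$$\pi^{-1}(c(t)o_{N_0})=N_0\delta(t)1=\delta(t)N_01=\delta(t)\Omega .$$
By compactness it is a homeomorphism onto $\pi^{-1}(D)$. So the open subset $\pi^{-1}(\operatorname{int}D)$ of $L$ is homeomorphic to $\Omega\times U$ with $U\ni 0$ open in $I^d$. Since $L$ is locally connected, so is $\Omega\times U$, and so is its image $\Omega$ under the open projection. In a locally connected space components are open; in $\Omega$ components are points. So $\Omega$ is discrete and compact, hence finite.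

**Step 4: some $N\in\mathcal N$ is trivial.** As $\Omega$ is finite, there is an open $O\ni1$ in $L$ with $O\cap\Omega=\{1\}$. Choose $N\in\mathcal N$ with $N\subseteq N_0\cap\omega^{-1}(O)$. Then $N\cdot1\subseteq\Omega\cap O=\{1\}$. For every $g\in G$, $N g1=gN1=\{g1\}$, so $N$ acts trivially on $L$. By effectiveness $N=\{e\}$, and $G=G/N$ is a Lie group. $\square$

A connected Lie group is second countable. Hence $L\cong G/H$ is a second countable manifold, and it carries the analytic structure $A_R$ of $G/H$, for which $G\times L\to L$ is analytic and $\omega:G\to L$ has local analytic sections. By the mirror image, if $L$ is admissible and left-uniform, the closure $K$ of $G_L$ is a connected Lie group with compact stabilizer $J$ of $1$, and $L\cong K/J$ carries an analytic structure $A_L$ for which $K\times L\to L$ is analytic.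

## 5. Averaging operators that produce analytic functions

Let $L$ be admissible and right-uniform. To compare $A_R$ and $A_L$ we look for functions analytic for both. The first task is to manufacture many $A_R$-analytic functions by averaging continuous ones.

Let $dh$ be left Haar measure on $G$, $(\lambda(g)k)(h)=k(g^{-1}h)$ the left regular representation on $L^1(G)$, and $\mathfrak g$ the Lie algebra of $G$. For $X\in\mathfrak g$ let $X^*$ be the vector field on $(L,A_R)$ with
$$X^*f(x)=\tfrac{d}{dt}\big|_0f(\exp(tX)x).$$
Since $G$ is transitive, the orbit map $g\mapsto gp$ is a submersion, so the vectors $X^*(p)$, $X\in\mathfrak g$, exhaust $T_pL$. Let $C_b(L)$ be the space of bounded continuous real functions.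

**Definition (averaging operator).** Let $k\in L^1(G)$ be real with $\lambda(\eta)k=k$ for all $\eta\in H$. For $f\in C_b(L)$ put
$$P_kf(g1)=\int_Gf(gh1)\,k(h)\,dh=\int_Gf(h1)\,(\lambda(g)k)(h)\,dh .\tag{4}$$
The measure of $P_k$ is the image $\kappa$ of $k\,dh$ under $\omega$, a finite signed Borel measure on $L$.

This is well defined on $L$: replacing $g$ by $g\eta$ with $\eta\in H$ replaces $\lambda(g)k$ by $\lambda(g)\lambda(\eta)k=\lambda(g)k$. By dominated convergence $g\mapsto P_kf(g1)$ is continuous, so $P_kf\in C_b(L)$. Clearly $\|P_kf\|_\infty\le\|k\|_1\|f\|_\infty$, and $P_k(f\circ\gamma)=(P_kf)\circ\gamma$ for $\gamma\in G$.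

In (4) we may use any $g$ that moves $1$ to the given point. With $g=R_x$ (so $g1=x$), and with $g=R_yR_x$ (so $g1=xy$), we get
$$P_kf(x)=\int_Lf(wx)\,d\kappa(w),\qquad P_kf(xy)=\int_Lf\big((wx)y\big)\,d\kappa(w).\tag{5}$$
The first formula at the point $xy$ reads $\int f(w(xy))\,d\kappa(w)$. So on average, against $\kappa$, the loop is associative. This is what the $H$-invariance of $k$ buys.

*Example.* For $L=(\mathbb R,+)$, $H$ is trivial and $P_kf(x)=\int f(w+x)k(w)\,dw$. For the loop (1), $H$ is the group of rotations of $\mathbb C$, and $\kappa$ is invariant under them. With $w=(z,s)$, $x=(x_1,r)$, $y=(y_1,q)$,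
$$(wx)y=\big(e^{i|q|+i|r|}z+e^{i|q|}x_1+y_1,\ s+r+q\big),\qquad w(xy)=\big(e^{i|r+q|}z+e^{i|q|}x_1+y_1,\ s+r+q\big).$$
They differ by a rotation of $z$, which $\kappa$ does not see.

Let $\mathcal A(G)$ be the set of $k$ as in the definition for which $g\mapsto\lambda(g)k\in L^1(G)$ is analytic. For $G=\mathbb R$ a Gaussian is an example: $(\lambda(g)k)(h)=k(h-g)$ extends holomorphically in $g$ with values in complex $L^1$, since $|e^{-(h-a-ib)^2}|=e^{b^2}e^{-(h-a)^2}$.

**Lemma 5.** Let $L$ be admissible and right-uniform.

(a) If $k\in\mathcal A(G)$ and $f\in C_b(L)$, then $P_kf$ is $A_R$-analytic. If $f_n,f\in C_b(L)$ and $f_n\to f$ pointwise and boundedly, then $X^*(P_kf_n)(p)\to X^*(P_kf)(p)$ for all $X\in\mathfrak g$, $p\in L$.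

(b) There are $k_n\in\mathcal A(G)$, with measures $\kappa_n$, such that $\|k_n\|_1\le2$ and $\int f\,d\kappa_n\to f(1)$ for all $f\in C_b(L)$. Consequently $P_{k_n}f\to f$ pointwise and boundedly.

(c) For $f\in C_c^\infty(L,A_R)$, $X\in\mathfrak g$ and every $k$ as in the definition, $X^*(P_kf)=P_k(X^*f)$.

*Proof of (a).* The map $u\mapsto\int f(h1)u(h)\,dh$ is a bounded linear functional on $L^1(G)$. By (4), $g\mapsto P_kf(g1)$ is this functional applied to the analytic map $g\mapsto\lambda(g)k$, so it is analytic on $G$. As $\omega$ has local analytic sections, $P_kf$ is $A_R$-analytic. Differentiating,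
$$X^*(P_kf)(g1)=\int_Gf(h1)\,\psi(h)\,dh,\qquad\psi=\tfrac d{dt}\big|_0\lambda(\exp(tX)g)k\in L^1(G).$$
Since $\psi$ does not depend on $f$, dominated convergence gives the second claim.

*Proof of (b).*

**Step 1: an approximate identity.** Let $(O_n)$ be a decreasing neighborhood base of $1$ in $L$. Since $H$ is compact and fixes $1$, there are open $O_n'\ni1$ with $HO_n'\subseteq O_n$. Take $0\le b_n\in C_c(G)$ with support in $\omega^{-1}(O_n')$ and $\int b_n=1$.

**Step 2: making it analytic.** The representation $\lambda$ on complex $L^1(G)$ is strongly continuous and isometric. By Nelson's theorem there is $a_n$ with $g\mapsto\lambda(g)a_n$ analytic and $\|a_n-b_n\|_1<1/n$. Taking real parts is a bounded real-linear map that commutes with $\lambda$ and fixes $b_n$, so we may take $a_n$ real.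

**Step 3: making it $H$-invariant.** With normalized Haar measure $d\eta$ on $H$ put
$$k_n=\int_H\lambda(\eta)a_n\,d\eta,\qquad b_n'=\int_H\lambda(\eta)b_n\,d\eta .$$
Then $\lambda(\eta)k_n=k_n$ for $\eta\in H$. Further $b_n'\ge0$, $\int b_n'=1$, $\operatorname{supp}b_n'\subseteq H\operatorname{supp}b_n\subseteq\omega^{-1}(HO_n')\subseteq\omega^{-1}(O_n)$, and $\|k_n-b_n'\|_1\le1/n$. So $\|k_n\|_1\le1+1/n\le2$, and
$$\Big|\int f\,d\kappa_n-f(1)\Big|\le\frac{\|f\|_\infty}{n}+\sup_{O_n}|f-f(1)|\to0 .$$

**Step 4: averaging over $H$ keeps analyticity.** The averaging over $H$ does not commute with $\lambda(g)$, so this needs an argument. We have $\lambda(g)k_n=\int_HF(g,\eta)\,d\eta$ with $F(g,\eta)=\lambda(g\eta)a_n$, and $F:G\times H\to L^1(G)$ is analytic. Fix $g_0\in G$ and an analytic chart $s$ of $G$ centered at $g_0$. For each $\eta_0\in H$ take a chart $t$ of $H$ centered at $\eta_0$. Near $(g_0,\eta_0)$,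
$$F=\sum_{\mu,\nu}a_{\mu\nu}s^\mu t^\nu,\qquad M:=\sum_{\mu,\nu}\|a_{\mu\nu}\|\rho^{|\mu|+|\nu|}<\infty$$
for some $\rho>0$. So for $\eta$ near $\eta_0$ we have $F=\sum_\mu c_\mu(\eta)s^\mu$, where $c_\mu=\sum_\nu a_{\mu\nu}t^\nu$ is continuous in $\eta$ and $\|c_\mu(\eta)\|\le M\rho^{-|\mu|}$. The $c_\mu(\eta)$ are the Taylor coefficients of $F(\cdot,\eta)$ in the fixed chart $s$, so they do not depend on $\eta_0$ or $t$ and are defined and continuous on all of $H$. Covering the compact group $H$ by finitely many such neighborhoods and taking the largest $M$ and the smallest $\rho$, we may use the same $M,\rho$ for all $\eta\in H$. The series converges uniformly in $\eta$ for $|s_j|\le\rho/2$, so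
$$\lambda(g)k_n=\sum_\mu\Big(\int_Hc_\mu(\eta)\,d\eta\Big)s^\mu ,$$
absolutely convergent near $g_0$. Hence $k_n\in\mathcal A(G)$.

**Step 5: convergence of $P_{k_n}f$.** By (4), $P_{k_n}f(g1)=\int f(gw)\,d\kappa_n(w)\to f(g1)$, and $\|P_{k_n}f\|_\infty\le2\|f\|_\infty$.

*Proof of (c).* Since $\frac{d}{ds}f(\exp(sX)x)=(X^*f)(\exp(sX)x)$,
$$\tfrac1t\big(f(\exp(tX)x)-f(x)\big)=\tfrac1t\int_0^t(X^*f)(\exp(sX)x)\,ds .$$
The function $X^*f$ is in $C_c(L)$. For $|s|\le1$ the difference $(X^*f)(\exp(sX)x)-X^*f(x)$ vanishes for $x$ outside a fixed compact set, so by uniform continuity on compact sets its supremum over $x$ tends to $0$ as $s\to0$. So the difference quotients $\frac1t(f\circ\exp(tX)-f)$ converge uniformly to $X^*f$. Apply the bounded operator $P_k$ and use $P_k(f\circ\exp(tX))=(P_kf)\circ\exp(tX)$. $\square$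

**The left version.** If $L$ is left-uniform, apply Lemma 5 to $L^{op}$, with $K,J$ in place of $G,H$. Since $w\circ x=xw$, we get operators $Q_n$ on $C_b(L)$ such that $Q_nf$ is $A_L$-analytic for every $f\in C_b(L)$, and finite signed Borel measures $\nu_n$ on $L$ of total variation $\le2$ with
$$Q_nf(y)=\int_Lf(yu)\,d\nu_n(u),\qquad\int f\,d\nu_n\to f(1)\quad(f\in C_b(L)).\tag{6}$$

## 6. Left averages and right averages commute

Suppose $L$ is both right- and left-uniform, and let $P=P_k$ with $k\in\mathcal A(G)$. On the one hand $P(Q_nf)$ is $A_R$-analytic, and by (5), (6)
$$P(Q_nf)(y)=\iint f\big((wy)u\big)\,d\nu_n(u)\,d\kappa(w).$$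
On the other hand $Q_n(Pf)$ is $A_L$-analytic, and $Q_n(Pf)(y)=\int Pf(yu)\,d\nu_n(u)$. With the first formula of (5) this is a double integral of $f(w(yu))$, and the two do not match: for arbitrary measures in place of $\kappa$ and $\nu_n$, for instance point masses at $w$ and $u$, they differ whenever $f(w(yu))\ne f((wy)u)$. But with the second formula of (5) it is the double integral of $f((wy)u)$. So $PQ_n=Q_nP$, and the functions $PQ_nf$ are analytic for both structures at once. It remains to see that there are enough of them for charts. We do this for three maps $\alpha,\beta,\gamma$ at once, since Theorem B(2) needs that generality.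

**Proposition 6.** Let $L$ be admissible and left-uniform, $L'$ admissible and right-uniform, and let $\alpha,\beta,\gamma:L\to L'$ be continuous with $\alpha(x)\beta(y)=\gamma(xy)$ for all $x,y$. Then $\alpha$ and $\gamma$ are analytic from $(L,A_L)$ to $(L',A_R')$.

*Proof.* Let $G',\mathfrak g'$ belong to $L'$, and put $b=\beta(1)$. Taking $y=1$ gives $\gamma=R_b\circ\alpha$.

**Step 1: functions $e$ on $L'$ with both $e$ and $e\circ\alpha$ analytic.** Let $k\in\mathcal A(G')$, $P=P_k$ with measure $\kappa$ on $L'$, and $f\in C_b(L')$. Put
$$f_n(x')=\int_Lf(x'\beta(u))\,d\nu_n(u).$$
By dominated convergence $f_n\in C_b(L')$; also $\|f_n\|_\infty\le2\|f\|_\infty$. Applying (6) to the function $u\mapsto f(x'\beta(u))$ we see that $f_n\to f\circ R_b$ pointwise. Now, by (6), by $\gamma(yu)=\alpha(y)\beta(u)$, and by the second formula of (5) in $L'$,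
$$Q_n\big((Pf)\circ\gamma\big)(y)=\int(Pf)\big(\alpha(y)\beta(u)\big)\,d\nu_n(u)=\iint f\big((w\,\alpha(y))\beta(u)\big)\,d\kappa(w)\,d\nu_n(u).$$
The integrand is bounded and continuous in $(w,u)$, hence measurable for the product Borel $\sigma$-algebra as $L,L'$ are second countable, and the measures are finite. So Fubini's theorem applies, and the double integral equals $\int f_n(w\,\alpha(y))\,d\kappa(w)=(Pf_n)(\alpha(y))$ by the first formula of (5). Thus
$$(P_kf_n)\circ\alpha=Q_n\big((P_kf)\circ\gamma\big).\tag{7}$$
Each $e=P_kf_n$ is $A_R'$-analytic by Lemma 5(a), and by (7) $e\circ\alpha$ is $A_L$-analytic.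

**Step 2: there are enough such functions.** We claim that for each $p\in L'$ the differentials at $p$ of all functions $P_kf_n$ ($k\in\mathcal A(G')$, $f\in C_b(L')$, $n\ge1$) span the cotangent space of $(L',A'_R)$ at $p$. Otherwise some nonzero tangent vector at $p$ annihilates them all. It has the form $X^*(p)$ with $X\in\mathfrak g'$, so $X^*(P_kf_n)(p)=0$ for all $k,f,n$. Letting $n\to\infty$, Lemma 5(a) gives $X^*(P_k(f\circ R_b))(p)=0$ for all $f\in C_b(L')$. As $R_b$ is a homeomorphism, $f\circ R_b$ runs over all of $C_b(L')$, so $X^*(P_kf)(p)=0$ for all $f\in C_b(L')$ and $k\in\mathcal A(G')$. Take $f\in C_c^\infty(L',A_R')$ with $X^*f(p)\ne0$, and $k=k_m$ from Lemma 5(b). By Lemma 5(c) and (b),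
$$0=X^*(P_{k_m}f)(p)=P_{k_m}(X^*f)(p)\longrightarrow X^*f(p)\ne0\qquad(m\to\infty),$$
a contradiction.

**Step 3: conclusion.** Let $y\in L$ and $d'=\dim L'$. By Step 2 and the inverse function theorem there are functions $e_1,\dots,e_{d'}$ of this kind forming an $A'_R$-analytic chart near $\alpha(y)$. Since $\alpha$ is continuous and all $e_i\circ\alpha$ are $A_L$-analytic, $\alpha$ is analytic near $y$. Finally $\gamma=R_b\circ\alpha$, and $R_b\in G'$ is $A'_R$-analytic. $\square$

## 7. From two structures to one Lie loop: proof of Theorem A

Let $L$ be admissible, right-uniform and left-uniform.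

**Step 1: $A_R=A_L$.** Proposition 6 with $L'=L$ and $\alpha=\beta=\gamma=\mathrm{id}$ shows that $\mathrm{id}:(L,A_L)\to(L,A_R)$ is analytic. For $L^{op}$ the two structures are interchanged, so the same proposition shows that $\mathrm{id}:(L,A_R)\to(L,A_L)$ is analytic. Hence $A_R=A_L=:A$.

So multiplication is now separately analytic. To get joint analyticity we show that $y\mapsto R_y$ is analytic as a map into the Lie group $G$. For this we embed $G$ into a power of $L$ by watching what $g$ does to finitely many points.

**Step 2: finitely many points with trivial common stabilizer.** The stabilizers $G_x$ are conjugates of $H$, hence compact Lie groups. Closed subgroups of a compact Lie group satisfy the descending chain condition: a proper closed subgroup has smaller dimension, or equal dimension and fewer components. So among the finite intersections of stabilizers there is a minimal one, $G_{x_1}\cap\dots\cap G_{x_m}$. For any $x$, intersecting it with $G_x$ gives another finite intersection, so by minimality it is contained in $G_x$. Hence it lies in $\bigcap_xG_x=\{e\}$.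

**Step 3: $\Psi(g)=(gx_1,\dots,gx_m)$ embeds $G$ in $L^m$.** The map $\Psi:G\to L^m$ is analytic.

It is injective: $\Psi(g)=\Psi(g')$ gives $g^{-1}g'\in\bigcap_iG_{x_i}=\{e\}$.

It is an immersion. At $e$ we have $d\Psi_e(X)=(X^*(x_1),\dots,X^*(x_m))$. If this vanishes, then $\frac{d}{dt}\exp(tX)x_i=d(\exp tX)\big(X^*(x_i)\big)=0$, so $\exp(tX)x_i=x_i$ for all $t$ and $i$; thus $\exp(tX)=e$ for all $t$, and $X=0$. At other points use $\Psi(gh)=g\Psi(h)$, where $g$ acts diagonally on $L^m$ as a diffeomorphism.

It is proper: choose $g_1\in G$ with $g_11=x_1$. Then $g\mapsto gx_1=\omega(gg_1)$ is proper, so the preimage under $\Psi$ of a compact set is a closed subset of a compact set.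

So $\Psi$ is an analytic isomorphism of $G$ onto a closed embedded analytic submanifold of $L^m$.

**Step 4: $y\mapsto R_y\in G$ is analytic.** We compute
$$\Psi(R_y)=(x_1y,\dots,x_my)=(L_{x_1}y,\dots,L_{x_m}y).\tag{8}$$
Each $L_{x_i}$ belongs to $K$ and is therefore analytic for $A_L=A$. So (8) is analytic in $y$, with values in the embedded submanifold $\Psi(G)$, and $y\mapsto R_y=\Psi^{-1}(\Psi(R_y))$ is analytic.

**Step 5: the loop operations.** $G$ is a Lie group acting analytically on $(L,A_R)=(L,A)$. By Step 4 the maps $(x,y)\mapsto xy=R_y(x)$ and $(x,y)\mapsto xy^{(-1)}=R_y^{-1}(x)$ are analytic. By the mirror image, $x\mapsto L_x\in K$ is analytic, so $(x,y)\mapsto x^{(-1)}y=L_x^{-1}(y)$ is analytic. Thus $(L,A)$ is a Lie loop. $\blacksquare$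

## 8. Uniqueness, analytic homotopisms, and invariant metrics

For uniqueness we compare $A_R$ with an arbitrary Lie loop structure, first at the level of smooth functions. The lemma uses only the right uniformity, which Section 9 will need.

**Lemma 7.** Let $L$ be admissible and right-uniform, and let $A'$ be an analytic structure making $L$ a Lie loop. Then $\mathrm{id}:(L,A_R)\to(L,A')$ is a $C^\infty$ diffeomorphism.

*Proof.* Both structures have the same dimension $d$ by invariance of domain.

**Step 1: functions smooth for both structures.** In Step 1 of the proof of Lemma 5(b) take $0\le b_n\in C_c^\infty(G)$, and put $k_n=\int_H\lambda(\eta)b_n\,d\eta$. Then $0\le k_n\in C_c^\infty(G)$, $k_n$ is left $H$-invariant, $\int k_n=1$, and $\kappa_n$ is a probability measure with compact support contained in $O_n$. Let $f\in C_c^\infty(L,A')$. By (4), $P_{k_n}f(g1)=\int f(h1)k_n(g^{-1}h)\,dh$, and differentiating under the integral shows that this is smooth in $g$; so $P_{k_n}f$ is $C^\infty$ for $A_R$. By (5), $P_{k_n}f(x)=\int f(wx)\,d\kappa_n(w)$, and $(w,x)\mapsto f(wx)$ is $C^\infty$ for $A'$, because multiplication is $A'$-analytic. So $P_{k_n}f$ is also $C^\infty$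 for $A'$, with $A'$-differential at $p$
$$\int d(f\circ L_w)_p\,d\kappa_n(w)\longrightarrow d(f\circ L_1)_p=df_p ,$$
since $d(f\circ L_w)_p$ is continuous in $w$ and the supports shrink to $\{1\}$.

**Step 2: the identity is smooth.** Given $p$, choose $f^1,\dots,f^d\in C_c^\infty(L,A')$ whose differentials at $p$ form a basis. For large $n$ the functions $e_i=P_{k_n}f^i$ have independent $A'$-differentials at $p$, so they form a $C^\infty$ chart of $A'$ near $p$. They are $C^\infty$ for $A_R$. So $\mathrm{id}:(L,A_R)\to(L,A')$ is $C^\infty$ near $p$.

**Step 3: its inverse is smooth.** The map $\mathrm{id}:(L,A_R)\to(L,A')$ is smooth and surjective, so by Sard's theorem it has a regular point; otherwise its image, which is all of $L$, would have measure zero. It commutes with the $R_z$. These are diffeomorphisms for $A_R$, as elements of $G$, and for $A'$, since $R_z$ and $R_z^{-1}:x\mapsto xz^{(-1)}$ are $A'$-analytic. The group they generate is transitive, so every point is regular. By the inverse function theorem the identity is a diffeomorphism. $\square$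

**Proof of Theorem B(1).** Let $A=A_R$ be the structure of Theorem A and $A'$ another Lie loop structure on $L$. By Lemma 7 they define the same $C^\infty$ structure, hence the same tangent spaces. We find a common analytic chart at $1$ by using vector fields that are analytic for both. For $v\in T_1L$ put
$$X_v(x)=d(u\mapsto xu)_{u=1}(v)\in T_xL .$$
This makes sense since $x\cdot1=x$. Since multiplication is analytic for $A$ and for $A'$, $X_v$ is a vector field which is analytic for both, and $X_v(1)=v$. Its local flow $\mathrm{Fl}^{X_v}$ depends only on the common smooth structure, and it is analytic for $A$ and for $A'$. For a basis $v_1,\dots,v_d$ of $T_1L$ the map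
$$\Theta(t)=\mathrm{Fl}^{X_{v_1}}_{t_1}\circ\dots\circ\mathrm{Fl}^{X_{v_d}}_{t_d}(1)$$
is analytic near $0\in\mathbb R^d$ for both structures, and $d\Theta_0$ sends the standard basis to $v_1,\dots,v_d$. So $\Theta^{-1}$ is an analytic chart at $1$ for both, and $A=A'$ near $1$. Each $R_z$ is an analytic diffeomorphism for both and sends $1$ to $z$, so $A=A'$ near every $z$. $\square$

**Proof of Theorem B(2).** Let $A$, $A'$ be the structures of $L$, $L'$. By Proposition 6, $\alpha$ and $\gamma$ are analytic for $A=A_L$ and $A'=A'_R$. From $\gamma(y)=\alpha(1)\beta(y)$ we get $\beta=L_{\alpha(1)}^{-1}\circ\gamma$, which is analytic because $L'$ is a Lie loop. For a continuous homomorphism take $\alpha=\beta=\gamma$. $\square$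

**Proof of Theorem B(3).** (a)$\Rightarrow$(b): by Theorem A and its proof, $L$ is a Lie loop with $A=A_R=A_L$. The compact group $H$ fixes $1$ and acts linearly on $T_1L$. Average an inner product on $T_1L$ over $H$ and transport it by $G$; the result is a well-defined $G$-invariant Riemannian metric $g_R$. If $\sigma$ is a local analytic section of $\omega$, then $g_R$ at $x$ is the image of the inner product under the differential of $\sigma(x)$ at $1$, so $g_R$ is analytic. All $R_z$ lie in $G$, so they are $g_R$-isometries. In the same way $K$ and $J$ give $g_L$.

(b)$\Rightarrow$(a): a connected manifold with a Riemannian metric is connected, locally connected, locally compact, metrizable, second countable and finite-dimensional, so $L$ is admissible. The Riemannian distances of $g_R$ and $g_L$ induce the topology. The groups $G_R$ and $G_L$ act by isometries of the respective distances, so the two metric uniformities are right invariant and left invariant, respectively. $\square$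

*Example.* The unit octonions $S^7$ satisfy (a), with the Euclidean distance of $\mathbb R^8$ on both sides, and they are not associative. So Theorem A is not only about groups.

## 9. Each hypothesis is needed: proof of Theorem B(4)

**One-sided uniformity.** Return to the loop (1) on $\mathbb C\times\mathbb R$. In Section 2 we checked that it is an admissible, right-uniform topological loop, that $G=G_R$ is the group of maps (2), and that $A_R$ is the standard structure. Suppose it were a Lie loop for some analytic structure $A'$. By Lemma 7, $A'$ and the standard structure have the same smooth functions, so the multiplication, being $A'$-analytic, would be $C^\infty$ in the standard structure. But $(1,0)(0,s')=(e^{i|s'|},s')$ is not differentiable at $s'=0$. So $L$ is not a Lie loop for any analytic structure, and left-uniformity cannot be omitted in Theorem A. The opposite loop $L^{op}$ shows the same for right-uniformity.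

**Local connectedness.** Let $\Sigma=\varprojlim(\mathbb R/\mathbb Z\leftarrow\mathbb R/\mathbb Z\leftarrow\cdots)$ with all maps $x\mapsto2x$, the solenoid. It is a compact abelian group, connected as an inverse limit of compact connected spaces. Let $p_0$ be the projection to the first coordinate. Its kernel is an inverse limit of finite groups of order $2^n$, so it is compact, infinite and totally disconnected. With $\sigma(t)=(t,t/2,t/4,\dots)$ mod $1$, the map $(\kappa,t)\mapsto\kappa+\sigma(t)$ is a continuous bijection, hence a homeomorphism, from $\ker p_0\times[-\frac14,\frac14]$ onto $p_0^{-1}([-\frac14,\frac14])$. So $\Sigma$ is not locally connected, by the argument in Step 3 of Proposition 4, and it is not a manifold. It is $1$-dimensional: every finite open cover is refined by the preimage of a cover of one of the circles, so the dimension is at most $1$, and $\Sigma$ contains an interval. As an abelian topological group it has a uniformity invariant on both sides.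

**Finite-dimensionality.** The group $\mathbb T^{\mathbb N}$ is compact, connected and abelian, so it has a uniformity invariant on both sides. It is locally connected, because products of finitely many open arcs with the remaining circles form a base of connected open sets together with translates. Every neighborhood of a point contains a copy of $\mathbb T^{\mathbb N}$, hence of $[-1,1]^d$ for every $d$. So $\mathbb T^{\mathbb N}$ is infinite-dimensional and is not a manifold.

Thus neither local connectedness nor finite-dimensionality can be omitted. $\blacksquare$
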